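# Milnor K-theory of local rings in degree three: the symbol $\{-1,-1,-1\}$ over $\mathbb Z/4$ and over finite chain rings

Throughout, $A$ is a commutative local ring with maximal ideal $\mathfrak m$ and unit group $A^\times$.

## 1. Symbols over a local ring

**Definition (Milnor K-theory).** $K_*^M(A)$ is the graded ring obtained from the tensor algebra $T_*(A^\times)$ of the abelian group $A^\times$ (over $\mathbb Z$) by dividing out the two-sided ideal generated by all $a\otimes(1-a)$ with $a,\,1-a\in A^\times$. The class of $a_1\otimes\cdots\otimes a_n$ is written $\{a_1,\dots,a_n\}$.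

The group law of $A^\times$ is written multiplicatively inside a symbol and additively outside: $\{ab,c\}=\{a,c\}+\{b,c\}$. The relation $\{a,1-a\}=0$ is the Steinberg relation. We have $K_0^M(A)=\mathbb Z$ and $K_1^M(A)=A^\times$.

**Example ($\mathbb F_3$).** The units are $\pm1$, and $a=-1$ has $1-a=2=-1$, a unit. So $\{-1,-1\}=0$, and hence $K_n^M(\mathbb F_3)=0$ for $n\ge2$.

**Example ($\mathbb Z/4$).** The units are again $\pm1$, but $1-1=0$ and $1-(-1)=2$ are non-units. There is no Steinberg relation, so $K_*^M(\mathbb Z/4)=T_*(\mathbb Z/2)$ and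
$$K_n^M(\mathbb Z/4)=(\mathbb Z/2)^{\otimes n}\cong\mathbb Z/2\quad(n\ge1),\qquad\text{generated by }\{-1\}^n:=\{-1,\dots,-1\}.$$

More generally, if $A/\mathfrak m=\mathbb F_2$, a sum of two units is a non-unit, so there is no Steinberg relation at all and $K_*^M(A)=T_*(A^\times)$.

**Example ($\mathbb F_2[\varepsilon]$, $\varepsilon^2=0$).** The units are $1$ and $u=1+\varepsilon$, with $u^2=1$. The residue field is $\mathbb F_2$, so $K_2^M(\mathbb F_2[\varepsilon])\cong\mathbb Z/2$, generated by $\{u,u\}$.

When the residue field is infinite, symbols obey the familiar rules.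

**Lemma 1.** Let $C$ be a local ring with infinite residue field. In $K_2^M(C)$, for all $u,v\in C^\times$,
$$\{u,-u\}=0,\qquad \{u,u\}=\{u,-1\},\qquad \{u,v\}=-\{v,u\}.$$

*Proof.* A bar denotes the residue class.

Suppose first that $1-u$ is a unit. Then $1-u^{-1}=-(1-u)/u$ is a unit too, and $-u=(1-u)/(1-u^{-1})$. Hence
$$\{u,-u\}=\{u,1-u\}-\{u,1-u^{-1}\}=\{u,1-u\}+\{u^{-1},1-u^{-1}\}=0 .$$

Now let $u$ be arbitrary, and put $g(w)=\{u,w\}+\{w,u\}$, which is additive in $w\in C^\times$. If $\bar w\notin\{1,\bar u^{-1}\}$, then neither $w$ nor $uw$ has residue $1$, so the first case gives $\{w,-w\}=0$ and $\{uw,-uw\}=0$. Expand the second symbol, writing $-uw$ once as $(-u)w$ and once as $u(-w)$: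
$$0=\{uw,-uw\}=\{u,-u\}+\{u,w\}+\{w,u\}+\{w,-w\}=\{u,-u\}+g(w).$$
So $g(w)=-\{u,-u\}$ for all such $w$. Since the residue field is infinite, we can choose $w$ with both $\bar w$ and $\bar w^2$ outside $\{1,\bar u^{-1}\}$. Then $g(w)=-\{u,-u\}=g(w^2)=2g(w)$, so $g(w)=0$ and $\{u,-u\}=0$.

The other rules follow. First, $\{u,u\}=\{u,-1\}+\{u,-u\}=\{u,-1\}$. Second, $0=\{uv,-uv\}=\{u,-u\}+\{u,v\}+\{v,u\}+\{v,-v\}$ gives $\{u,v\}=-\{v,u\}$. $\square$

The hypothesis matters: in $\mathbb F_2[\varepsilon]$ we have $-u=u$, so $\{u,-u\}=\{u,u\}\ne0$ for $u=1+\varepsilon$.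

## 2. Rational functions over a local ring and improved Milnor K-theory

**Definition (the ring $A(t)$).** $A(t)$ is the localization of $A[t]$ at the multiplicative set of polynomials whose coefficients generate the unit ideal of $A$. The ring $A(t_1,t_2)$ is defined analogously with polynomials in $t_1,t_2$.

For $A$ local, the coefficients generate the unit ideal exactly when one of them is a unit, that is, when the polynomial is nonzero modulo $\mathfrak m$. We are inverting the complement of the prime ideal $\mathfrak m[t]$. So $A(t)$ is local with residue field $(A/\mathfrak m)(t)$, which is infinite, and Lemma 1 applies to $C=A(t)$.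

**Example.** In $(\mathbb Z/4)(t)$ the elements $t$, $t^2+t$ and $1+2t$ are units, and $2t+2$ is not. A fraction $f/g$ is a non-unit exactly when $f=2f_1$ for some $f_1$, so the maximal ideal is generated by $2$.

**Definition (improved Milnor K-theory).** Let $i_1,i_2:A(t)\to A(t_1,t_2)$ be given by $t\mapsto t_1$ and $t\mapsto t_2$. Set
$$\hat K_n^M(A)=\ker\Big[K_n^M(A(t))\xrightarrow{(i_1)_*-(i_2)_*}K_n^M(A(t_1,t_2))\Big].$$

These groups form a graded subring of $K_*^M(A(t))$, functorial in $A$ for local homomorphisms. Since $i_1$ and $i_2$ agree on $A$, the inclusion $A\to A(t)$ induces a natural homomorphism of graded rings $\eta_A:K_*^M(A)\to\hat K_*^M(A)$.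

**Example (degrees $0$ and $1$).** In degree $0$ both maps are the identity of $\mathbb Z$, so $\hat K_0^M(A)=\mathbb Z$. In degree $1$, let $A=k$ be a field. An element of $\hat K_1^M(k)$ is a fraction $f=p/q\in k(t)^\times$ with $p(t_1)q(t_2)=p(t_2)q(t_1)$. Put $t_2=c$ for a $c$ in an algebraic closure of $k$ with $p(c)q(c)\neq0$. Then $p$ is a constant multiple of $q$, so $f$ is a constant lying in $k(t)$, and $\hat K_1^M(k)=k^\times$.

**A published fact.** From M. Kerz, *Milnor K-theory of local rings with finite residue fields*, J. Algebraic Geom. 19 (2010), we quote, for every local ring $A$: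

* (S) $\hat K_*^M(A)$ is generated by $\hat K_1^M(A)=A^\times$; that is, $\eta_A$ is surjective.

The proof of Theorem A below does not use (S).

## 3. Degree two, the ideal $I$, and the conjecture

It is known that $\hat K_2^M(A)=K_2(A)$, Quillen's algebraic $K_2$, compatibly with the natural maps from $K_2^M(A)$.

**Definition (the ideal $I$).** Set $I=\ker[K_2^M(A)\to K_2(A)]$, and write $K_*^M(A)/I$ for the quotient of $K_*^M(A)$ by the two-sided ideal generated by $I$. Its degree $n$ part is written $K_n^M(A)/I$.

Because $\hat K_2^M(A)$ is a subgroup of $K_2^M(A(t))$, the definition can be rewritten as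
$$I=\ker\big[K_2^M(A)\to K_2^M(A(t))\big]. \tag{1}$$
It is known that $I=0$ if $|A/\mathfrak m|>3$.

**Example ($I\ne0$).** Let $A=\mathbb F_2[\varepsilon]$ and $u=1+\varepsilon$. In $K_2^M(A(t))$, Lemma 1 gives $\{u,u\}=\{u,-1\}=\{u,1\}=0$, since $-1=1$. By (1), $I=K_2^M(A)\cong\mathbb Z/2$. So $\eta_A$ is not injective here in degree $2$, and $K_n^M(A)/I=0$ for $n\ge2$.

By construction $\eta_A$ kills $I$, so it induces a natural homomorphism of graded rings on the quotient. We can now pose the question: **is $I$ the only defect of $\eta_A$?** In other words, are all relations among symbols in $\hat K_*^M(A)$ consequences of relations in degree two?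

**Conjecture 4.3.1** (of "Milnor K-theory of local rings", http://epub.uni-regensburg.de/10749/1/main.pdf). For any local ring $A$ the natural homomorphism of graded rings
$$K_*^M(A)/I\longrightarrow\hat K_*^M(A) \tag{2}$$
is an isomorphism.

The answer is no, and the smallest ring in our list of examples that has a surviving symbol $\{-1\}^n$ already shows it.

**Theorem A.** Let $A=\mathbb Z/4$. Then $I=0$, and for every $n\ge3$ the group $K_n^M(A)/I=K_n^M(A)\cong\mathbb Z/2$ is generated by $\{-1\}^n$. But $\{-1\}^n$ maps to $0$ in $\hat K_n^M(A)$. So $K_n^M(A)/I\to\hat K_n^M(A)$ is not injective for any $n\ge3$, and Conjecture 4.3.1 is false.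

**Theorem B.** Let $A$ be a local ring with $A/\mathfrak m=\mathbb F_2$ and $2\notin\mathfrak m^2$ (equivalently, $A$ admits a surjection onto $\mathbb Z/4$; e.g. $\mathbb Z_{(2)}$, $\mathbb Z_2$, $\mathbb Z/2^m$ with $m\ge2$). Then $K_n^M(A)/I\to\hat K_n^M(A)$ is not injective for every $n\ge3$.

**Theorem C (finite chain rings).** Let $A$ be a finite local principal ideal ring, with arbitrary residue field. Then $K_*^M(A)/I\to\hat K_*^M(A)$ is an isomorphism if and only if $A\not\cong\mathbb Z/2^m$ for all $m\ge2$. Moreover $\hat K_n^M(A)=0$ for all $n\ge3$ and all such $A$. For $A=\mathbb Z/2^m$ with $m\ge2$ and $n\ge3$, $K_n^M(A)/I\cong\mathbb Z/2$, generated by $\{-1\}^n$.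

**Degrees at most two.** By (S) the map (2) is always surjective. In degree $0$ it is the identity of $\mathbb Z$, and in degree $1$ it is $A^\times=\hat K_1^M(A)$. In degree $2$ it is surjective by (S) and injective by the definition of $I$. So degree $3$ is the first degree in which (2) can fail.

**Three small rings.** For $\mathbb F_2$ the unit group is trivial, so $K_n^M=0$ for $n\ge1$. For $\mathbb F_3$ and for $\mathbb F_2[\varepsilon]$ we saw that $K_n^M/I=0$ for $n\ge2$. By (S), $\hat K_n^M=0$ in the same degrees, and (2) is an isomorphism for all three. For $\mathbb Z/4$, however, every $K_n^M(\mathbb Z/4)$ is $\mathbb Z/2$, and everything depends on whether $\{-1\}^n$ survives over $(\mathbb Z/4)(t)$.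

## 4. Units congruent to $1$ modulo $2$ in $(\mathbb Z/4)(t)$

From here to the end of Section 6, $A=\mathbb Z/4$ and $B=A(t)$. The ring $B$ is local with maximal ideal $2B$ and residue field $k=\mathbb F_2(t)$. We want relations in $K_*^M(B)$ that involve $-1$.

**Notation.** For $x\in k$ choose a lift $\tilde x\in B$ and put
$$\langle x\rangle:=1+2\tilde x=1-2\tilde x .$$
Since $4=0$, the two expressions agree and do not depend on the lift. Moreover
$$\langle x\rangle\langle y\rangle=\langle x+y\rangle,\qquad \langle x\rangle^2=1,\qquad \langle 0\rangle=1,\qquad \langle1\rangle=3=-1. \tag{3}$$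
Every symbol having an entry $\langle x\rangle$ is therefore killed by $2$, and signs in front of such symbols do not matter. For instance, in $\langle t\rangle=1+2t$ we have a unit of $B$ that does not come from $A$. The element $-1=\langle1\rangle$ sits inside the family $\langle x\rangle$, a copy of the additive group of $k$.

The symbol $\{\langle x\rangle,\langle y\rangle\}$ is biadditive in $(x,y)\in k\times k$. The next lemma says it depends only on the product $xy$.

**Lemma 2.** In $K_2^M(B)$, $\{\langle x\rangle,\langle y\rangle\}=\{-1,\langle xy\rangle\}$ for all $x,y\in k$.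

*Proof.* The method is to deform a Steinberg pair $(u,v)$ along units $\langle\cdot\rangle$, twice, and to compare.

**Step 1: first deformation.** Let $u,v\in B^\times$ with $u+v=1$, and let $s\in k$. Put $u'=u\langle\bar vs\rangle=u(1-2v\tilde s)$. Then
$$1-u'=1-u+2uv\tilde s=v+2uv\tilde s=v(1+2u\tilde s)=v\langle\bar us\rangle .$$
So $\{u\langle\bar vs\rangle,\,v\langle\bar us\rangle\}=0$. Expand, and use $\{u,v\}=0$:
$$\{u,\langle\bar us\rangle\}+\{\langle\bar vs\rangle,v\}+\{\langle\bar vs\rangle,\langle\bar us\rangle\}=0. \tag{4}$$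

**Step 2: second deformation.** This removes the entries $u$ and $v$, which are not of the form $\langle\cdot\rangle$. For $d\in k$ the pair
$$u+2\tilde d=u\langle d/\bar u\rangle,\qquad v-2\tilde d=v\langle d/\bar v\rangle$$
again has sum $1$, and it has the same residues $\bar u,\bar v$. So (4) holds for it:
$$\{u\langle d/\bar u\rangle,\langle\bar us\rangle\}+\{\langle\bar vs\rangle,v\langle d/\bar v\rangle\}+\{\langle\bar vs\rangle,\langle\bar us\rangle\}=0.$$
Subtract (4):
$$\{\langle d/\bar u\rangle,\langle\bar us\rangle\}+\{\langle\bar vs\rangle,\langle d/\bar v\rangle\}=0 .$$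
By antisymmetry (Lemma 1) the second term equals $-\{\langle d/\bar v\rangle,\langle\bar vs\rangle\}$. Any $\bar u\in k\setminus\{0,1\}$ lifts to a unit $u$ such that $v=1-u$ is a unit. Hence
$$\{\langle d/\bar u\rangle,\langle\bar us\rangle\}=\{\langle d/\bar v\rangle,\langle\bar vs\rangle\}\qquad\text{for }\bar u\in k\setminus\{0,1\},\ \bar v=1-\bar u,\ d,s\in k. \tag{5}$$

**Step 3: choice of parameters.** Let $x\ne0,1$ and $y\in k$. Take
$$\bar u=\frac1{1+x},\qquad \bar v=\frac x{1+x},\qquad d=\bar v,\qquad s=y(1+x).$$
Then $\bar u\neq0,1$ and $\bar u+\bar v=1$. Also $d/\bar u=x$, $\bar us=y$, $d/\bar v=1$ and $\bar vs=xy$. So (5) reads $\{\langle x\rangle,\langle y\rangle\}=\{\langle1\rangle,\langle xy\rangle\}=\{-1,\langle xy\rangle\}$. For $x=0$ both sides are $0$, and for $x=1$ the claim is a tautology. $\square$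

**How far degree two goes.** The natural first attempt is to kill $\{-1,-1\}=\{-1,\langle1\rangle\}$ already in $K_2^M(B)$. Lemmas 1 and 2 give, for $a\in k$,
$$\{-1,\langle a^2\rangle\}=\{\langle a\rangle,\langle a\rangle\}=\{\langle a\rangle,-1\}=\{\langle a\rangle,\langle1\rangle\}=\{-1,\langle a\rangle\},$$
where the first and last equalities are Lemma 2 and the second is Lemma 1. By additivity and $2$-torsion,
$$\{-1,\langle a^2+a\rangle\}=0\qquad(a\in k). \tag{6}$$
This would kill $\{-1,-1\}$ if $a^2+a=1$ had a solution in $k$. But $T^2+T+1$ has no root in $k=\mathbb F_2(t)$: if $a=p/q$ in lowest terms were a root, then $p^2+pq+q^2=0$ would give $q\mid p^2$ and $p\mid q^2$. So $p$ and $q$ would be constants and $a\in\mathbb F_2$, which is impossible since $0$ and $1$ are not roots. The attempt stops exactly here, and Section 5 shows that no other relation helps: $\{-1,-1\}\neq0$.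

**What a third entry changes.** In degree three we may multiply (6) by $\{\langle b\rangle\}$ and move $b$ across by Lemma 2. The set of elements $a^2+a$ need not contain $1$. It only has to contain a nonzero element, because the multiples $(a^2+a)b$ of a nonzero element fill all of $k$. Over the constants $\mathbb F_2$ we have $a^2+a=0$ for every $a$, so the variable $t$ is needed.

**Proposition 3.** $\{-1,-1,-1\}=0$ in $K_3^M(B)$.

*Proof.* Let $a,b\in k$. Multiply (6) on the right by $\{\langle b\rangle\}$, and apply Lemma 2 to the last two entries: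
$$0=\{-1,\langle a^2+a\rangle,\langle b\rangle\}=\{-1,-1,\langle(a^2+a)b\rangle\}.$$
Take $a=t$ and $b=(t^2+t)^{-1}$. Then $0=\{-1,-1,\langle1\rangle\}=\{-1,-1,-1\}$. $\square$

## 5. Quaternion algebras detect $\{-1,-1\}$

To know that $I=0$ for $\mathbb Z/4$ we must show, by (1), that $\{-1,-1\}\neq0$ in $K_2^M(B)$. We map $B$ to a quotient of a complete discrete valuation ring and use an invariant there.

**Facts recalled.** For a perfect field $\kappa$ of characteristic $p$, the ring of Witt vectors $W(\kappa)$ is a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa$. It carries a multiplicative Teichmüller section $x\mapsto[x]$. For example $W(\mathbb F_2)=\mathbb Z_2$.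

For a field $L$ of characteristic $0$ and $\alpha,\beta\in L^\times$, let $(\alpha,\beta)\in\mathrm{Br}(L)$ be the class of the quaternion algebra with generators $i,j$ and relations $i^2=\alpha$, $j^2=\beta$, $ij=-ji$. It is bimultiplicative and symmetric, it satisfies $(\alpha,1-\alpha)=0$, and it vanishes if and only if $\alpha=X^2-\beta Y^2$ for some $X,Y\in L$. For example, over $\mathbb R$ we have $(-1,-1)\ne0$ (Hamilton's quaternions), since $-1=X^2+Y^2$ has no real solution.

**Lemma 4.** Let $\kappa$ be a perfect field of characteristic $2$, $W=W(\kappa)$ and $L=\mathrm{Frac}\,W$. Then $(u,1+4x)=0$ in $\mathrm{Br}(L)$ for all $u\in W^\times$ and $x\in W$.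

*Proof.* We write $u$ as a value of the norm form $X^2-(1+4x)Y^2$. Since $\kappa$ is perfect, there is $p\in W^\times$ with $p^2\equiv u$ mod $2$. Consider
$$g(q)=p^2+pq-xq^2-u .$$
Then $g(0)=p^2-u\equiv0$ mod $2$, and $g'(0)=p$ is a unit. By Hensel's lemma $g$ has a root $q\in W$. For this root,
$$u=p^2+pq-xq^2=\Big(p+\frac q2\Big)^2-(1+4x)\Big(\frac q2\Big)^2 ,$$
because the two terms $q^2/4$ cancel. Hence $(u,1+4x)=0$. $\square$

**Lemma 5.** $\{-1,-1\}\ne0$ in $K_2^M(B)$.

*Proof.* **Step 1: a map from $B$ to $W/4$.** We need a perfect residue field that contains $\mathbb F_2(t)$ but no root of $T^2+T+1$. Let $\kappa=\bigcup_n\mathbb F_2(t^{1/2^n})$. It is perfect, since Frobenius maps $\mathbb F_2(t^{1/2^{n+1}})$ onto $\mathbb F_2(t^{1/2^n})$. It contains no root of $T^2+T+1$: each $\mathbb F_2(t^{1/2^n})$ is a rational function field in one variable over $\mathbb F_2$, so the argument of Section 4 applies to it.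

Let $W=W(\kappa)$ and $L=\mathrm{Frac}\,W$. The map $\mathbb Z/4[t]\to W/4$, $t\mapsto[t]$, sends a polynomial $f$ that is nonzero mod $2$ to an element with residue $\bar f(t)\neq0$ in $\kappa$, that is, to a unit. So it extends to a ring homomorphism $B\to W/4$. It suffices to show $\{-1,-1\}\ne0$ in $K_2^M(W/4)$.

**Step 2: the invariant on $K_2^M(W/4)$.** For units $u,v$ of $W/4$ choose lifts $\tilde u,\tilde v\in W^\times$. Two lifts of the same unit differ by a factor in $1+4W$, so by Lemma 4 the class $(\tilde u,\tilde v)$ does not depend on the lifts. It is bimultiplicative in $u,v$. If $u$ and $1-u$ are units of $W/4$, then $1-\tilde u$ lifts $1-u$, and $(\tilde u,1-\tilde u)=0$. So we obtain a homomorphism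
$$K_2^M(W/4)\to\mathrm{Br}(L),\qquad\{u,v\}\mapsto(\tilde u,\tilde v).$$

**Step 3: $(-1,-1)\neq0$ in $\mathrm{Br}(L)$.** Otherwise $-1=X^2+Y^2$ in $L$. Clearing denominators and common factors of $2$, we get $x^2+y^2+z^2=0$ with $x,y,z\in W$ and not all of $\bar x,\bar y,\bar z$ zero. Modulo $2$ this says $(\bar x+\bar y+\bar z)^2=0$, so $z=-(x+y)+2w$ with $w\in W$. Substitute:
$$0=x^2+y^2+(x+y)^2-4w(x+y)+4w^2=2\big[x^2+xy+y^2-2w(x+y)+2w^2\big].$$
Divide by $2$ and reduce modulo $2$: $\bar x^2+\bar x\bar y+\bar y^2=0$. If $\bar y=0$, then $\bar x=0$ and $\bar z=0$, a contradiction. If $\bar y\ne0$, then $\bar x/\bar y\in\kappa$ is a root of $T^2+T+1$, a contradiction. $\square$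

The same polynomial $T^2+T+1$ appears here as in (6). The absence of a root blocks the degree two relation, and it is also what makes $(-1,-1)$ nonzero.

## 6. The counterexample $\mathbb Z/4$

*Proof of Theorem A.* We computed in Section 1 that $K_n^M(A)\cong\mathbb Z/2$ for $n\ge1$, generated by $\{-1\}^n$. By (1), $I=\ker[K_2^M(A)\to K_2^M(B)]$. The only nonzero element of $K_2^M(A)$ is $\{-1,-1\}$, and it has nonzero image by Lemma 5. So $I=0$ and $K_n^M(A)/I=K_n^M(A)\cong\mathbb Z/2$, with $\{-1\}^n\neq0$.

For $n\ge3$ the image of $\{-1\}^n$ in $\hat K_n^M(A)\subset K_n^M(B)$ is the product of $\{-1,-1,-1\}$ with $\{-1\}^{n-3}$, which is $0$ by Proposition 3. $\blacksquare$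

## 7. Four squares, $\mathbb F_8$, and rings mapping onto $\mathbb Z/4$

We turn to Theorem B.

**The hypothesis.** Let $A/\mathfrak m=\mathbb F_2$, so $2\in\mathfrak m$. If $2\notin\mathfrak m^2$, choose a hyperplane $V$ of the $\mathbb F_2$-vector space $\mathfrak m/\mathfrak m^2$ not containing the class of $2$. Its preimage $J\subset\mathfrak m$ is an ideal. The ring $A/J$ has $|A/\mathfrak m|\cdot|\mathfrak m/J|=4$ elements and $2\ne0$ in it. So $1$ has additive order $4$ and $A/J=\mathbb Z/4$. Conversely, a surjection $A\to\mathbb Z/4$ forces $A/\mathfrak m=\mathbb F_2$ and maps $\mathfrak m$ into $2\mathbb Z/4$. Hence it sends $\mathfrak m^2$ to $0$ and $2$ to $2\ne0$, so $2\notin\mathfrak m^2$. For example $\mathbb Z_{(2)}$ satisfies the hypothesis, while $\mathbb F_2[\varepsilon]$ does not, since there $2=0\in\mathfrak m^2$.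

**Why $\{-1\}^n$ is the wrong element.** The first attempt is to show that $\{-1\}^n$ dies in $\hat K_n^M(A)$, as it did for $\mathbb Z/4$. The calculus of Section 4 used $4=0$, which is no longer available, and the statement is in fact false for $A=\mathbb Z_{(2)}$. To see this, embed $\mathbb Z_{(2)}(t)\subset\mathbb Q(t)\subset\mathbb R$ by sending $t$ to a transcendental number. The map sending $\{a_1,\dots,a_n\}$ to $1\in\mathbb Z/2$ if all $a_i<0$, and to $0$ otherwise, is a well-defined homomorphism $K_n^M(\mathbb R)\to\mathbb Z/2$: it is multilinear in the signs, and $a$ and $1-a$ are never both negative. It sends $\{-1\}^n$ to $1$. So $\{-1\}^n$ is nonzero in $\hat K_n^M(\mathbb Z_{(2)})$, and it is not even divisible by $2$ there.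

We need an element that looks like $\{-1\}^n$ over $\mathbb Z/4$ but is invisible to signs. Since $3=-1$ in $\mathbb Z/4$ and $3>0$, the natural candidate is
$$\xi:=\{-1\}^{n-1}\{3\}.$$
Instead of vanishing, we aim for divisibility by $2$. That suffices, because the target group $K_n^M(\mathbb Z/4)\cong\mathbb Z/2$ kills multiples of $2$.

**How sums of squares give divisibility.** If $q=a^2+b^2$ with $a,b,q$ units, the Steinberg relation for $a^2/q+b^2/q=1$ makes $\{-1,q\}$ divisible by $2$, provided the rules of Lemma 1 hold. If moreover $3=q+r$ with $r$ of the same kind, one more Steinberg relation brings in $3$. But over $A$ there are no such $q$: with residue field $\mathbb F_2$, a sum of two units is never a unit. So we pass to an extension with a larger residue field and return by a norm. The degree of the extension must be odd, since a norm with $N\circ i_*=2$ would only return $2\xi\in2\hat K_n^M(A)$.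

**A second published fact.** From the same paper of Kerz:

* (N) For a finite étale extension $i:A\to A'$ of local rings there is a norm $N:\hat K_n^M(A')\to\hat K_n^M(A)$ with $N\circ i_*=[A':A]$.

**Lemma 6.** Let $A$ be a local ring with residue field $\mathbb F_2$ and let $n\ge3$. The image of $\xi=\{-1\}^{n-1}\{3\}$ in $\hat K_n^M(A)$ lies in $2\hat K_n^M(A)$.

*Proof.* **Step 1: a cubic extension.** We want an étale extension of odd degree with more units. Let $A'=A[x]/(x^3+x+1)$. It is free of rank $3$ over $A$. It is étale, since $x^3+x+1$ is irreducible and separable over $\mathbb F_2$. It is local with residue field $\mathbb F_8$: every maximal ideal of the finite $A$-algebra $A'$ lies over $\mathfrak m$, and $A'/\mathfrak mA'=\mathbb F_8$. Let $\tau$ be the class of $x$. Since $\mathbb F_8\cap\mathbb F_4=\mathbb F_2$ and $\bar\tau\notin\mathbb F_2$, we have $\bar\tau\notin\mathbb F_4$, and so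
$$\bar\tau\ne0,\qquad1+\bar\tau\neq0,\qquad 1+\bar\tau+\bar\tau^2\ne0 .$$

**Step 2: $3$ as a sum of four squares of units, in two good pairs.** There is the polynomial identity
$$(1-2t)^2+(1+t-t^2)^2+(1+t+t^2)^2+(t^2)^2=3(1+t^2)^2. \tag{7}$$
To check it, note that the two middle squares add up to $2(1+t)^2+2t^4$. So the left side is $1-4t+4t^2+2+4t+2t^2+2t^4+t^4=3+6t^2+3t^4$.

Let $a,b,c,d\in A'$ be the elements $1-2\tau,\ 1+\tau-\tau^2,\ 1+\tau+\tau^2,\ \tau^2$, each divided by $1+\tau^2$. The denominator has residue $(1+\bar\tau)^2\ne0$. The numerators have residues $1$, $1+\bar\tau+\bar\tau^2$, $1+\bar\tau+\bar\tau^2$ and $\bar\tau^2$. So $a,b,c,d$ are units. Put $q=a^2+b^2$ and $r=c^2+d^2$. Their residues are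
$$\bar q=(\bar a+\bar b)^2=\Big(\frac{\bar\tau+\bar\tau^2}{1+\bar\tau^2}\Big)^2\neq0,\qquad \bar r=(\bar c+\bar d)^2=\Big(\frac{1+\bar\tau}{1+\bar\tau^2}\Big)^2\ne0 ,$$
so $q$ and $r$ are units. By (7), $q+r=3$, and $3$ is a unit because its residue is $1$.

**Step 3: $\{-1,q\}$ and $\{-1,r\}$ are divisible by $2$.** Work in $R=\hat K_*^M(A')$, a subring of $K_*^M(A'(t))$. The ring $A'(t)$ has infinite residue field, so by Lemma 1 the symbols of units of $A'$ satisfy $\{u,u\}=\{u,-1\}$ and antisymmetry in $R$. From $\{a^2/q,b^2/q\}=0$ and $\{q,q\}=\{q,-1\}$ we get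
$$4\{a,b\}-2\{a,q\}-2\{q,b\}+\{q,-1\}=0 .$$
All symbols here lie in $R_2$, so $\{q,-1\}\in2R_2$ and $\{-1,q\}=-\{q,-1\}\in2R_2$. In the same way $\{-1,r\}\in2R_2$.

**Step 4: bring in $3$.** From $q/3+r/3=1$ and $\{3,3\}=\{3,-1\}$ we get
$$\{q,r\}-\{q,3\}-\{3,r\}+\{3,-1\}=0 .$$
In degree two this says nothing about divisibility, because of the term $\{q,r\}$. Multiplying on the left by $\{-1\}$ makes Step 3 applicable. With $\{-1,3,r\}=-\{-1,r,3\}$,
$$\{-1,3,-1\}=-\{-1,q,r\}+\{-1,q,3\}-\{-1,r,3\}\in2R_3 .$$
Hence $\{-1,-1,3\}=-\{-1,3,-1\}\in2R_3$. Multiplying by $\{-1\}^{n-3}$ gives $i_*\xi=2w$ with $w\in R_n$.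

**Step 5: descend.** Apply $N$ from (N), with $[A':A]=3$: $3\xi=N(i_*\xi)=2N(w)$. Therefore $\xi=3\xi-2\xi=2\big(N(w)-\xi\big)\in2\hat K_n^M(A)$. $\square$

*Proof of Theorem B.* Let $n\ge3$, and suppose that $K_n^M(A)/I\to\hat K_n^M(A)$ is injective. By (S) it is then bijective. So by Lemma 6 the class of $\{-1\}^{n-1}\{3\}$ lies in $2\,(K_n^M(A)/I)$. Since $K_2^M\to K_2$ is natural, the surjection $A\to\mathbb Z/4$ maps the ideal $I$ of $A$ into that of $\mathbb Z/4$. It thus induces a homomorphism
$$K_n^M(A)/I\to K_n^M(\mathbb Z/4)/I_{\mathbb Z/4}\cong\mathbb Z/2$$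
(Theorem A). This homomorphism kills multiples of $2$. But it sends the class of $\{-1\}^{n-1}\{3\}$ to $\{-1\}^n\ne0$, because $3=-1$ in $\mathbb Z/4$. This is a contradiction. $\blacksquare$

## 8. Finite chain rings and the rank of the Hilbert symbol

Theorem C concerns finite local principal ideal rings, for example $\mathbb Z/p^m$ and $\mathbb F_q[x]/(x^n)$. The plan is to present $A$ as a quotient of a $p$-adic ring of integers, to read off $K_2(A)$ from the Hilbert symbol, and to see that a nonzero degree three part forces that symbol to have rank one on units.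

Let $k=A/\mathfrak m$, $p=\operatorname{char}k$ and $\bar U=A^\times/(A^\times)^p$. For an abelian group $G$ we write $G/p$ for its quotient by $p$-th multiples or powers.

**Facts recalled.** Let $F/\mathbb Q_p$ be a finite extension with ring of integers $\mathcal O$ and residue field $k$. Put $N=[F:\mathbb Q_p]$, $q=|k|$ and $p^s=|\mu_{p^\infty}(F)|$, so that $\mu(F)$ is cyclic of order $(q-1)p^s$.

* $F^\times\cong\mathbb Z\times\mu(F)\times\mathbb Z_p^N$.
* Quillen's localization sequence: $K_2(k)\to K_2(\mathcal O)\to K_2(F)\to k^\times\to\mathcal O^\times\to F^\times$ is exact, where $K_2(F)\to k^\times$ is (up to sign) the tame symbol. For a finite field, $K_2(k)=0$.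
* Moore's theorem (see Milnor, *Introduction to Algebraic K-theory*): $K_2(F)=D\oplus\mu(F)$ with $D$ divisible, the projection to $\mu(F)$ being the norm residue symbol.
* If $\mu_p\subset F$, the Hilbert symbol of order $p$ is a nondegenerate pairing $F^\times/p\times F^\times/p\to\mu_p$. It is the norm residue symbol raised to the power $|\mu(F)|/p$. For $p=2$ it is the quaternion symbol: $(\alpha,\beta)_2=1$ if and only if $\alpha=X^2-\beta Y^2$ is solvable in $F$.

**Example ($\mathbb Q_2$).** Here $N=1$, and $\mathbb Z_2^\times/2$ has basis $-1,5$. By Lemma 4 with $\kappa=\mathbb F_2$, $W=\mathbb Z_2$, we have $(u,5)_2=1$ for every unit $u$. Step 3 of Lemma 5, which only needs that $T^2+T+1$ has no root in $\kappa$, gives $(-1,-1)_2=-1$. So on units, $(x,y)_2=(-1)^{\lambda(x)\lambda(y)}$, where $\lambda$ is the linear form with $\lambda(-1)=1$ and $\lambda(5)=0$. This form has rank one.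

**Step 1: $A$ is a quotient of some $\mathcal O$.** This step gives access to local fields. If $A=k$, then $A=W(k)/p$, and we take $\mathcal O=W(k)$.

Otherwise let $\mathfrak m=(\pi)$ with $\pi^n=0$, $n\ge2$. Since $\mathfrak m$ is nilpotent and $k$ is perfect, there is a ring homomorphism $W(k)\to A$ inducing the identity on $k$. Since $\pi$ is nilpotent, it extends to $W(k)[[x]]\to A$, $x\mapsto\pi$. Each element of $A$ has the form $\sum_{0\le i<n}[c_i]\pi^i$ with $c_i\in k$, by successive approximation, so the map is surjective. As $p\in\mathfrak m$, we can write $p=\sum_{1\le i<n}[c_i]\pi^i$ in $A$. The element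
$$E=p-\sum_{1\le i<n}[c_i]x^i-x^n$$
then lies in the kernel.

Modulo $p$ the series $E$ is nonzero and has no constant term, so its lowest nonzero coefficient is in some degree $e$ with $1\le e\le n$. By Weierstrass preparation, $E$ is a unit times a monic polynomial $P$ of degree $e$ whose lower coefficients are divisible by $p$. Comparing constant terms, $P(0)$ is $p$ times a unit, so $P$ is Eisenstein. Hence $\mathcal O=W(k)[[x]]/(E)$ is the ring of integers of a finite extension $F/\mathbb Q_p$ with residue field $k$, and $A$ is a quotient of $\mathcal O$.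

**Step 2: $K_2(\mathcal O)$ and $K_2(A)$.** We show that $K_2(A)$ is a cyclic $p$-group, and we relate $K_2(A)/p$ to the Hilbert symbol.

In the localization sequence $\mathcal O^\times\to F^\times$ is injective and $K_2(k)=0$. So
$$0\to K_2(\mathcal O)\to K_2(F)\to k^\times\to0$$
is exact. The tame symbol kills the divisible group $D$, since $k^\times$ is finite. Hence it maps the cyclic group $\mu(F)$ of order $(q-1)p^s$ onto $k^\times$, and the kernel in $\mu(F)$ is the subgroup of order $p^s$. So
$$K_2(\mathcal O)=D\oplus\mu_{p^s}(F).$$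
In particular, $K_2(\mathcal O)/p=0$ if $s=0$. If $s\ge1$, the inclusion induces $K_2(\mathcal O)/p\cong K_2(F)/p\cong\mu(F)/p\cong\mathbb Z/p$, because $q-1$ is prime to $p$. Raising to the power $|\mu(F)|/p$ identifies $\mu(F)/p$ with $\mu_p$, so the isomorphism $K_2(\mathcal O)/p\cong\mu_p$ is given by the Hilbert symbol of order $p$.

By (S) in degree $2$, $K_2(A)$ is generated by symbols $\{u,v\}$ with $u,v$ in the finite group $A^\times$, so $K_2(A)$ is finite. Units of $A$ lift to units of $\mathcal O$, so $K_2(\mathcal O)\to K_2(A)$ is surjective. The image of $D$ is divisible and finite, hence zero. Therefore $K_2(A)$ is a quotient of $\mu_{p^s}(F)$, a cyclic $p$-group.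

**Step 3: $K_n^M(A)/I$ as a quadratic algebra.** We put the degree three part in a form that linear algebra can handle. Let $R=\ker(A^\times\otimes A^\times\to K_2(A))$. The relations defining $K_*^M(A)/I$ are all in degree two, and together they generate exactly $R$ there. So
$$K_*^M(A)/I=T_*(A^\times)/(R),\qquad K_2^M(A)/I\cong K_2(A),$$
the latter by (S). For $n\ge2$ the group $K_n^M(A)/I$ is finite and is killed by $|K_2(A)|$, since $\{a_1,\dots,a_n\}=\{a_1,a_2\}\{a_3,\dots,a_n\}$. Hence it is a finite $p$-group.

If $K_2(A)/p=0$, then the $p$-group $K_2(A)$ is $0$ and $K_n^M(A)/I=0$ for all $n\ge2$.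

Suppose now that $K_2(A)/p\ne0$. Then $s\ge1$, and the surjection $\mathbb Z/p\cong K_2(\mathcal O)/p\to K_2(A)/p$ is an isomorphism. Fix $K_2(A)/p\cong\mathbb F_p$, and let $h:\bar U\times\bar U\to\mathbb F_p$ be the bilinear form given by $\{u,v\}$. Then $h\ne0$. Pulled back along the surjection $\mathcal O^\times/p\to\bar U$, the form $h$ is the Hilbert symbol of order $p$ restricted to units, up to a nonzero scalar.

**Step 4: a nonzero degree three part forces $h$ to have rank one.** Assume still that $K_2(A)/p\neq0$. Tensoring $R\to A^\times\otimes A^\times\to K_2(A)\to0$ with $\mathbb Z/p$, we see that the image of $R$ in $\bar U\otimes\bar U$ is $\bar R=\ker(h:\bar U\otimes\bar U\to\mathbb F_p)$. The degree three part of the ideal $(R)$ is generated by the images of $R\otimes A^\times$ and $A^\times\otimes R$. So the dual of $(K_3^M(A)/I)/p$ is the space of trilinear forms $\tau$ on $\bar U$ that kill $\bar R\otimes\bar U$ and $\bar U\otimes\bar R$. Since $h$ identifies $(\bar U\otimes\bar U)/\bar R$ with $\mathbb F_p$, the first condition says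 $\tau(x,y,z)=h(x,y)\,l(z)$ for a linear form $l$. The second says $\tau(x,y,z)=l'(x)\,h(y,z)$ for a linear form $l'$. So
$$\tau(x,y,z)=h(x,y)\,l(z)=l'(x)\,h(y,z). \tag{8}$$
If $\tau\ne0$, then $l\neq0$. Choose $z_0$ with $l(z_0)=1$. Setting $z=z_0$ in (8) gives $h(x,y)=l'(x)\,h(y,z_0)$, a product of a linear form in $x$ and a linear form in $y$. So $h$ has rank $1$.

**Step 5: rank one forces $\mathbb Q_2$.** Continue with $K_2(A)/p\ne0$ and $\tau\ne0$. As $s\ge1$, we have $\mu_p\subset F$, and $F^\times/p$ has dimension $1+1+N=N+2$. A unit that is a $p$-th power in $F$ is a $p$-th power of a unit, so $H=\mathcal O^\times/p$ embeds in $F^\times/p$. It is a hyperplane, of dimension $N+1$. The Hilbert pairing is nondegenerate, so the orthogonal complement of $H$ has dimension $1$. Hence the left kernel of the pairing restricted to $H\times H$ has dimension at most $1$, and the restriction has rank at least $(N+1)-1=N$. By Step 4 this restriction, being the pullback of $h$, has rank at most $1$. So $N=1$ and $F=\mathbb Q_p$. Since $[\mathbb Q_p(\mu_p):\mathbb Q_p]=p-1$,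 the inclusion $\mu_p\subset\mathbb Q_p$ forces $p=2$. Thus $F=\mathbb Q_2$, $\mathcal O=\mathbb Z_2$ and $A=\mathbb Z/2^m$. Moreover $m\ge2$, because $K_2(\mathbb F_2)=0$ while $K_2(A)/p\neq0$.

**Step 6: all other chain rings.** Let $A\not\cong\mathbb Z/2^m$ for all $m\ge2$. Either $K_2(A)/p=0$, and then $K_n^M(A)/I=0$ for $n\ge2$ by Step 3. Or $K_2(A)/p\ne0$, and then by Steps 4 and 5 no nonzero $\tau$ exists, so $(K_3^M(A)/I)/p=0$. As $K_3^M(A)/I$ is a finite $p$-group, it vanishes. In both cases $K_3^M(A)/I=0$, and hence $K_n^M(A)/I=0$ for all $n\ge3$, since every symbol of length $n\ge3$ has a factor of length $3$. By (S), $\hat K_n^M(A)=0$ for $n\ge3$. Together with the isomorphism in degrees $\le2$ (Section 3), the map (2) is an isomorphism in all degrees.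

**Step 7: $K_n^M(A)/I$ for $A=\mathbb Z/2^m$, $m\ge2$.** The map (2) is not an isomorphism by Theorem B. It remains to compute both sides. Here $F=\mathbb Q_2$ and $p^s=2$, so $K_2(A)$ is a quotient of $\mu_2(\mathbb Q_2)$. Symbols generate $K_2(\mathbb Z/4)$ and units lift, so $K_2(A)\to K_2(\mathbb Z/4)$ is surjective. By Lemma 5, $K_2(\mathbb Z/4)=\hat K_2^M(\mathbb Z/4)\ne0$. Hence $K_2(A)\cong\mathbb Z/2$, and the value of $\{u,v\}$ is the Hilbert symbol $(\tilde u,\tilde v)_2$ of lifts to $\mathbb Z_2^\times$.

By Lemma 4 with $\kappa=\mathbb F_2$, $W=\mathbb Z_2$, we have $(u,1+4x)_2=1$ for all units $u$, and the symbol is symmetric. So every $\{u,v\}$ with $u$ or $v$ congruent to $1$ mod $4$ vanishes in $K_2(A)\cong K_2^M(A)/I$. Consequently, for $n\ge2$, every symbol of length $n$ with an entry in $1+4A$ vanishes in $K_n^M(A)/I$: combine that entry with a neighbor. Since $A^\times=\{\pm1\}\cdot(1+4A)$, the group $K_n^M(A)/I$ is generated by $\{-1\}^n$ for $n\ge2$. It is killed by $|K_2(A)|=2$, and it is nonzero because it maps onto $K_n^M(\mathbb Z/4)/I\cong\mathbb Z/2$.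 So $K_n^M(A)/I\cong\mathbb Z/2$, generated by $\{-1\}^n$.

**Step 8: $\hat K_n^M(\mathbb Z/2^m)=0$ for $n\ge3$, $m\ge2$.** By (S) and Step 7, $\hat K_n^M(A)$ is a quotient of $\mathbb Z/2$, so $2\hat K_n^M(A)=0$, and it is generated by the image of $\{-1\}^n$. Write $3=(-1)(-3)$ with $-3\equiv1$ mod $4$. By Step 7, $\{-1\}^{n-1}\{-3\}=0$ in $K_n^M(A)/I$, so
$$\{-1\}^{n-1}\{3\}=\{-1\}^n+\{-1\}^{n-1}\{-3\}=\{-1\}^n$$
there, and hence also in $\hat K_n^M(A)$. By Lemma 6 this element lies in $2\hat K_n^M(A)=0$. So the generator vanishes, and $\hat K_n^M(A)=0$. This completes the proof of Theorem C. $\blacksquare$
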